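\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}


\title{Fibered links that are not preimages of braid axes}

\begin{abstract}
Let $\pi:S^3\to S^3$ be a simple $s$-sheeted branched covering whose branch set is an unlink with $s-1$ components, and let $O$ be a braid axis of this unlink. Then $\pi^{-1}(O)$ is a fibered link. We show that not every fibered link arises in this way: the link formed by seven fibers of the Hopf fibration, three of them with reversed orientation, does not. The obstruction is the Hopf invariant $h(L)$, normalized to vanish for the unknot, of a vector field that is tangent to $L$ and transverse to the pages. We compute $h$ for all links $\pi^{-1}(O)$ and find that $h\le 0$, whereas $h=3$ for the seven Hopf fibers.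
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $\pi:S^3\to S^3$ be a branched covering whose branch set is a link $J$, and let $O$ be an unknot disjoint from $J$. The complement of $O$ is fibered by open disks. If $J$ is transverse to all these disks, then their preimages are surfaces, and these surfaces fiber the complement of $\pi^{-1}(O)$. Every such picture thus produces a fibered link. Which fibered links do we obtain if the picture is as simple as possible?

We fix the terms. All links are oriented. A link $L\subset S^3$ is \emph{fibered} if $S^3\setminus L$ fibers over $S^1$ so that the closure of each fiber is a Seifert surface with oriented boundary $L$. A branched covering $\pi:S^3\to S^3$ with branch set a link $J$ is \emph{$s$-sheeted} if it restricts to an $s$-fold covering over $S^3\setminus J$. It is \emph{simple} if the preimage of each point of $J$ consists of one point at which $\pi$ has local degree $2$ and $s-2$ points at which $\pi$ is a local homeomorphism. An unknot $O\subset S^3\setminus J$ is a \emph{braid axis} of $J$ if $J$ is a closed braid with respect to $O$, that is, transverse to every page of the open book whose pages are the spanning disks of $O$.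 We orient $\pi^{-1}(O)$ by lifting the orientation of $O$. If $D$ is a page, then $\pi^{-1}(O)=\partial\pi^{-1}(D)$, and $\pi^{-1}(D)$ is a fiber surface. The \emph{braid index} of a link is the minimal number of strands of a closed braid representing it. The following question is posed in \cite{source}.

\begin{question}
Can every fibered link $L$ be obtained as the preimage of a braid axis $O$ of an $(s-1)$-component unlink $J$ under a simple $s$-sheeted branched covering $\pi:S^3\to S^3$ with branch set $J$, where the braid index of $O\cup J$ is $s$?
\end{question}

Here ``obtained'' means that $\pi^{-1}(O)$ is ambient isotopic to $L$ as an oriented link.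

The simplest cases are encouraging. For $s=1$ we obtain the unknot. For $s=2$ the branch set is an unknot, say an $n$-strand closed braid about $O$, and the page of $\pi^{-1}(O)$ is the double cover of a disk branched over $n$ points. For $n=1$ it is a disk. For $n=2$ the braid has one crossing, the page is an annulus, and the two signs of the crossing give the positive and the negative Hopf link (Section~\ref{sec:double}). Crossings of both signs are available, and so are arbitrarily many strands and sheets. Nothing here suggests an obstruction, and one might guess that the answer is yes. It is no.

\subsection{Results}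
Call $L$ \emph{presentable} if it is isotopic to $\pi^{-1}(O)$ for a simple $s$-sheeted $\pi:S^3\to S^3$ whose branch set is an $(s-1)$-component unlink $J=J_1\cup\dots\cup J_{s-1}$ with braid axis $O$. No condition on braid index is imposed. If $\pi$ reverses orientation, we compose it with a reflection of the target; the hypotheses persist, and $L$ does not change. So we always assume that $\pi$ preserves orientation. Let $n_i\ge1$ be the number of strands and $e_i$ the exponent sum of $J_i$ as a closed braid about $O$, oriented in the positive braid direction.

For a fibered link $L$ with page $F$ let $\mu(L)=1-\chi(F)$. In Section~\ref{sec:h} we define an integer $h(L)$ as follows. Choose a nowhere-zero vector field $V_L$ on $S^3$ that is positively tangent to $L$ and, off $L$, positively transverse to the pages. All such fields are homotopic, and $h(L)$ is the Hopf invariant of $V_L$ relative to $V_U$, where $U$ is the unknot.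

\begin{theorem}\label{thm:A}
If $L$ is presentable, then
\[
h(L)=\tfrac12\sum_i(e_i-n_i+1),\qquad \mu(L)=\sum_i(n_i-1),
\]
and hence $-\mu(L)\le h(L)\le0$.
\end{theorem}

\begin{theorem}\label{thm:Aprime}
If moreover $O\cup J$ has braid index $s$ for some orientation of $J$, then $e_i=\varepsilon_i(n_i-1)$, where $\varepsilon_i$ is the sign of $lk(O,J_i)$ for that orientation, and
\[
h(L)=-\sum_{\varepsilon_i=-1}(n_i-1)\le0 .
\]
\end{theorem}

\begin{theorem}\label{thm:B}
For $k>l\ge0$ let $L_{k,l}$ be the union of $k+l$ fibers of the positive Hopf fibration, $k$ of them with the fiber orientation and $l$ reversed. Then $L_{k,l}$ is fibered and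
\[
h(L_{k,l})=l(l-2).
\]
So $L_{k,l}$ is not presentable if $k>l\ge3$.
\end{theorem}

\begin{corollary}\label{cor:answer}
The answer to the Question is negative: the fibered link $L_{4,3}$, for which $h(L_{4,3})=3$, has no description of the required kind. It has none even if the condition on the braid index is dropped.
\end{corollary}

The inequality $-\mu\le h\le0$ in Theorem~\ref{thm:A} uses Bennequin's inequality. Theorem~\ref{thm:Aprime} does not, so the answer to the Question does not depend on it. In Section~\ref{sec:complements} we show that every pair $(\mu,h)$ with $-\mu\le h\le0$ is realized, already by links as in the Question with $s=3$, and that there are infinitely many fibered \emph{knots} that are not presentable.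

\subsection{The idea}
Let $V$ be a field adapted to $O$ in the target, that is, positively tangent to $O$ and positively transverse to its disks. It can be chosen to lift to the source, and the lift is adapted to $L$. So we must find out how the homotopy class of a field behaves under lifting. Since $J$ is an unlink, there is a second unknot $A$, in general unrelated to $O$, about which each $J_i$ is a one-strand braid. Its preimage is again an unknot, and every preimage curve of $J_i$ is a one-strand braid about it. Let $W$ be adapted to $A$. Its lift is adapted to an unknot, so it can serve as the reference upstairs.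

Downstairs $V$ and $W$ are both adapted to unknots, so they are homotopic. But a homotopy that lifts should be fixed near $J$, and there is an obstruction to this: along $J_i$ the two fields have, in general, different self-linking numbers. We let $V$ run along $J$ against $W$ and then reverse $W$ in a small tube around each $J_i$. This reversal has a free integer parameter, with which we match the self-linking numbers; it costs some $c_i$ in the Hopf invariant. The corrected $W$ agrees with $V$, up to homotopy fixed near $J$, outside a ball. Let the ball carry the difference $\delta$; then $\delta+\sum c_i=0$. Now lift. The ball has $s$ preimages, while each $J_i$ has only $s-1$, and along each of these, the branch curve included, the lifted correction again costs $c_i$. So upstairs the total is $s\delta+(s-1)\sum c_i=\delta=-\sum c_i$. The numbers $c_i$ are computed from $e_i$ and $n_i$.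

For Hopf fibers the same local correction yields $h(L_{k,l})$: each of the $l$ reversed fibers contributes $-1$, but each pair of reversed fibers contributes $+2$, because two Hopf fibers are linked. In the presentable case the components $J_i$ are unlinked, so there are no linking terms, and the remaining terms $-c_i$ turn out to be $\le0$.

\section{Fields and their differences}\label{sec:fields}

\subsection{Conventions}
Everything is smooth unless continuity is mentioned. We orient $S^3\subset\mathbb C^2$ as the boundary of the ball. Then $(z_1,\arg z_2)$ are oriented coordinates near $\{z_1=0\}$, and $(z_2,\arg z_1)$ are oriented coordinates near $\{z_2=0\}$. Coordinates called $t$ or $\theta$ have period $2\pi$, and complex coordinates are often written $re^{i\theta}$.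

Let $(\zeta,t)$ be tube coordinates around a component of the branch set $J$. Near the branch curve over it, $\pi$ has the form $(z,t)\mapsto(\zeta,t)=(z^2,t)$, where $z$ is determined up to sign. We give the source the smooth structure for which $(z,t)$ are smooth coordinates and $\pi$ is a local diffeomorphism off the branch curves; it is diffeomorphic to the standard $S^3$. We are free to choose the tube coordinates of $J$. Indeed, by uniqueness of tubes, two choices are related, up to factors $e^{i\alpha(t)}$ that do not affect the smooth structure, by an isotopy of the target supported near $J$ and preserving $J$. Its lift is a homeomorphism of the source that is supported near $\pi^{-1}(J)$, fixes $\pi^{-1}(O)$, and identifies the two smooth structures.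

A \emph{field} is a continuous nowhere-zero tangent vector field on $S^3$. Homotopies of fields are through fields. For a map $v:S^3\to S^2$ let $H(v)=lk(v^{-1}(p),v^{-1}(q))$ be its Hopf invariant, where $p\ne q$ are regular values of a smooth map homotopic to $v$. It induces an isomorphism $\pi_3(S^2)\cong\mathbb Z$. It does not depend on the orientation of $S^2$, because reversing this orientation reverses both preimages.

\subsection{The difference of two fields}
Let $V,W$ be fields, normalized for some Riemannian metric. The oriented plane bundle $W^\perp$ has a unit section $\sigma$, unique up to homotopy since $H^2(S^3)=H^1(S^3)=0$. Express $V$ in the frame $(W,\sigma,W\times\sigma)$ as a map $v:S^3\to S^2$ and put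
\[
D(V,W)=H(v).
\]
The space of metrics is convex, so the metric does not matter. In such a frame we write vectors as elements of $\mathbb R\oplus\mathbb C$ and put $e_1=(1,0)$.

\begin{lemma}\label{lem:D}
\textup{(i)} For every oriented trivialization $T$ of $TS^3$ one has $D(V,W)=H_T(V)-H_T(W)$, where $H_T$ is the Hopf invariant of the coordinate map. In particular $D(U,V)+D(V,W)=D(U,W)$, and $D$ depends only on homotopy classes.

\textup{(ii)} If $U=U'$ outside disjoint balls $B_1,\dots,B_q$, then $D(U,U')=\sum_j\delta_j$, where $\delta_j$ depends only on $U|_{B_j}$ and $U'|_{B_j}$ and is invariant under orientation-preserving diffeomorphisms of the ball.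
\end{lemma}

\begin{proof}
(i) By Gram--Schmidt we may take $T$ orthonormal. Then $(W,\sigma,W\times\sigma)=Tg$ with $g:S^3\to SO(3)$, so $V$ has the coordinate map $g\cdot v$ in $T$. The action $SO(3)\times S^2\to S^2$ induces a homomorphism $\pi_3(SO(3))\oplus\pi_3(S^2)\to\pi_3(S^2)$, whose restriction to the second summand is the identity. Since $SO(3)$ is connected and $S^2$ is simply connected, base points may be ignored, and we obtain $H(g\cdot v)=H(v)+c(g)$ with $c(g)=H(g\cdot v_0)$ for any constant $v_0\in S^2$. Thus $H_T(V)=D(V,W)+c(g)$. For $V=W$ the map $v$ is constant, so $H_T(W)=c(g)$. Subtract.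

(ii) In a frame with first vector $U'$ the field $U$ becomes a map $S^3\to S^2$ equal to $e_1$ outside $\bigcup B_j$. Its class is the sum of the classes $\delta_j\in\pi_3(S^2)$ of $(B_j,\partial B_j)\to(S^2,e_1)$. Two frames over a ball with first vector $U'$ differ by a map to $SO(2)$, which is null-homotopic, and $SO(2)$ fixes $e_1$. So $\delta_j$ does not depend on the frame.
\end{proof}

\section{Open books and the invariant \texorpdfstring{$h$}{h}}\label{sec:h}

An \emph{open book} with oriented binding $L$ is a fibration $\varphi:S^3\setminus L\to S^1$ such that near each component of $L$ there are oriented coordinates $(re^{i\theta},t)$ in which $L=\{r=0\}$ is oriented by $\partial_t$ and $\varphi=\theta$. So positive meridians of $L$ have degree $+1$, and the closures of the fibers (the \emph{pages}) are Seifert surfaces with oriented boundary $L$. The standard example is $\arg z_1$ with binding $\{z_1=0\}$; its pages are disks. All fibered links below are bindings of open books in this sense: for $L_{k,l}$ see Section~\ref{sec:proofB}, and for presentable links see the next paragraph.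

If $O$ is a braid axis of $J$ with disk open book $\varphi_O$, then $\varphi_O\circ\pi$ is an open book with binding $\pi^{-1}(O)$. Indeed, $\pi$ is an unbranched covering near $\pi^{-1}(O)$, so the tube coordinates $(re^{i\theta},t)$ of $O$ lift, up to reparametrizing $t$. At a point of a branch curve, $d\pi$ maps the tangent direction of the curve isomorphically to that of $J$, on which $d\varphi_O\ne0$. So $\varphi_O\circ\pi$ is a submersion, and being standard near the binding it is a fibration.

\begin{definition}
A field $V$ is \emph{adapted} to an open book $\varphi$ with binding $L$ if $V$ is positively tangent to $L$ along $L$ and $d\varphi(V)>0$ off $L$.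
\end{definition}

Such fields exist: take $\partial_t+\partial_\theta$ near $L$, any field with $d\varphi=1$ elsewhere, and patch with a partition of unity. Convex combinations of adapted fields are adapted, so all of them are homotopic. Moreover, if a field with $d\varphi>0$ is given near a closed set $C$ disjoint from $L$, then there is an adapted field that agrees with it near $C$; one patches in the same way. We shall use this several times. We say that a field is adapted to an unknot if it is adapted to a disk open book of this unknot.

To obtain an invariant of $L$ we need that the open book is determined by $L$.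

\begin{proposition}\label{prop:unique}
Let $\varphi,\varphi'$ be open books of $S^3$ with the same oriented binding $L$. There is an orientation-preserving diffeomorphism $\Psi$ of $S^3$ that maps $L$ to itself, preserves the orientation of $L$, and satisfies $\varphi'\circ\Psi=\varphi$. Moreover, any two open books of $S^3$ with disk pages are isomorphic by an orientation-preserving diffeomorphism.
\end{proposition}

This is a form of the uniqueness of fiber surfaces. The proof is independent of the rest, and we give it in Section~\ref{sec:unique}.

By Cerf's theorem every orientation-preserving diffeomorphism $\Psi$ of $S^3$ is isotopic to the identity, so $\Psi_*V$ is homotopic to $V$ for every field $V$. Together with Proposition~\ref{prop:unique} this shows that the homotopy class of a field $V_L$ adapted to an open book with binding $L$ depends only on the oriented link $L$, and that it is the same for two links related by an orientation-preserving diffeomorphism.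

\begin{definition}
$h(L)=D(V_L,V_U)$, where $U$ is the unknot.
\end{definition}

The Hopf field $iz$ is adapted to $\arg z_1$: it satisfies $d(\arg z_1)(iz)=1$ and on $\{z_1=0\}$ it points in the direction of increasing $\arg z_2$. So $iz$ represents $V_U$.

\begin{example}[Hopf links]\label{ex:hopf}
The map $\arg(z_1z_2)$ is an open book with annulus pages; its binding is the positive Hopf link $\{z_1z_2=0\}$, whose components have linking number $1$. (Near $z_1=0$ use the coordinates $\theta=\arg z_1+\arg z_2$, $t=\arg z_2$; near $z_2=0$ use $\theta=\arg z_1+\arg z_2$, $t=\arg z_1$.) The field $iz$ is adapted to it, so $h=0$.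

The map $\varphi=\arg(z_1\bar z_2)$ is an open book with annulus pages, too. Near $z_1=0$ use $\theta=\arg z_1-\arg z_2$, $t=\arg z_2$; near $z_2=0$ use $\theta=\arg z_1-\arg z_2$, $t=-\arg z_1$. So $\{z_1=0\}$ keeps its orientation and $\{z_2=0\}$ is reversed, and the binding is the negative Hopf link. An adapted field must therefore run along $\{z_2=0\}$ against the Hopf field. One such field is
\[
V=\bigl(iz_1(3|z_2|^2-|z_1|^2),\ iz_2(|z_2|^2-3|z_1|^2)\bigr).
\]
It equals $-iz$ on $\{z_2=0\}$ and $iz$ on $\{z_1=0\}$, and $d\varphi(V)=2$. Write $W=iz$ and $\sigma=(-\bar z_2,\bar z_1)$. In the frame $(W,\sigma,i\sigma)$ the field $V$ has the coordinates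
\[
v=(|z_2|^2-|z_1|^2,\ -2iz_1z_2).
\]
The preimage of a point of the equator is $\{|z_1|=|z_2|,\ z_1z_2=\mathrm{const}\}$, a curve $\frac1{\sqrt2}(e^{i\alpha},ce^{-i\alpha})$ with $|c|=1$. Two such curves have linking number $-1$: view them as one-strand braids about $\{z_1=0\}$; the difference of the strands turns once clockwise (see \eqref{eq:star} below). So $h=-1$.
\end{example}

\section{Closed braids and self-linking numbers}\label{sec:braids}

\subsection{The standard model}
Let $O=\{z_1=0\}$ with open book $t=\arg z_1$, and identify $S^3\setminus O=\operatorname{int}D^2\times S^1$ with oriented coordinates $(y,t)$, $y=z_2$. By Proposition~\ref{prop:unique} every open book with disk pages is isomorphic to this one.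

Let $K$ be a closed $n$-braid about $O$ with strands $y_a(t)$, oriented by increasing $t$. Put $P_K(y,t)=\prod_a(y-y_a(t))$. The map $\arg P_K$ on $S^3\setminus(O\cup K)$ has degree $1$ on meridians of $K$. It has degree $0$ on the meridian $\{y=\mathrm{const}\}$ of $O$, $|y|$ near $1$, since there $P_K$ is homotopic to the constant $y^n$. So it represents $lk(\cdot,K)$, and we obtain:
\begin{equation}\label{eq:star}
\parbox{0.8\textwidth}{The linking number of two disjoint closed braids is the total winding number of the differences of their strands.}
\end{equation}

The exponent sum $e$ of $K$ counts the half twists, counterclockwise ones positively. It is the winding number of $\prod_{a<b}(y_a-y_b)^2$. If $K$ is connected, then its permutation is an $n$-cycle; following $\prod_{a<b}(y_a-y_b)$ once around the circle, we get $(-1)^e=(-1)^{n-1}$. Hence $e-n$ is odd.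

\subsection{Self-linking with respect to a field}
Let $K$ be a closed orbit, with either orientation, of a field $V$. The plane bundle $TS^3/V$ is trivial and has a nowhere-zero section, unique up to homotopy. Restricted to $K$, this section frames $K$. Let $K'$ be the push-off and define
\[
sl_V(K)=lk(K,K').
\]
It does not change if $K$ and $K'$ are both reversed.

\begin{lemma}\label{lem:sl}
Let $K$ be a connected closed $n$-braid of exponent sum $e$ about $O$, and let $V$ be adapted to the disk open book of $O$ and tangent to $K$. Then $sl_V(K)=e-n$.
\end{lemma}

\begin{proof}
Work in the standard model. Let $V_0=iz$ and $V_\tau=(1-\tau)V_0+\tau V$; all $V_\tau$ are adapted. Start with the section $(-\bar z_2,\bar z_1)$ of $TS^3/V_0$ and extend it to a family of nowhere-zero sections of $TS^3/V_\tau$, $0\le\tau\le1$. Off $O$ we have $dt(V_\tau)>0$, so projection along $V_\tau$ identifies $TS^3/V_\tau$ with $\ker dt$, the $y$-plane. Hence over $S^3\setminus O$ the section for $V$ is homotopic, as a map to $\mathbb C^*$, to the one for $V_0$. Its class in $H^1(S^3\setminus O)=\mathbb Z$ can be read off on $\{y=0\}$, where the section is $\bar z_1=e^{-it}$. So $K'$ is the push-off $y\mapsto y+\delta e^{-it}$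 for small $\delta>0$. By \eqref{eq:star}, $lk(K,K')$ is the winding number of $\prod_{a,b}(y_a-y_b+\delta e^{-it})$. The terms with $a\ne b$ contribute $e$, and the $n$ terms with $a=b$ contribute $-1$ each.
\end{proof}

For instance, every fiber $K$ of the Hopf fibration has $sl_{iz}(K)=-1$: for $\{z_2=0\}$ this is the case $n=1$, $e=0$, and $U(2)$ acts transitively on the fibers and preserves $iz$.

\section{Reversing a field along closed orbits}\label{sec:reverse}

We need a local operation that changes the self-linking number of a closed orbit. The following one reverses the field along the orbit and has a free integer parameter.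

Let $W$ be a field and $K_1,\dots,K_q$ closed orbits oriented by $W$, with disjoint tubes $N_i$ carrying oriented coordinates $(\zeta=re^{i\theta},t)$, $r\le1$, in which $W=\partial_t$. Choose a metric with $|W|=1$ for which $(\partial_x,\partial_y,\partial_t)$ is orthonormal in the tubes, where $\zeta=x+iy$. Identify $\mathbb C$ with the plane spanned by $\partial_x,\partial_y$, so that $e^{i\psi}=\cos\psi\,\partial_x+\sin\psi\,\partial_y$.

\begin{definition}\label{def:rev}
For $m\in\mathbb Z^q$ the \emph{reversal of $W$ along $K_1,\dots,K_q$ with twisting $m$} is the field $W^m$ that equals $W$ outside the tubes and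
\[
W^m=\cos a(r)\,\partial_t+\sin a(r)\,e^{i(\theta+m_it)}\qquad\text{on }N_i .
\]
Here $a$ is smooth, $a=\pi$ for $r\le\frac13$, $a=0$ for $r\ge\frac23$, and $a'<0$ in between.
\end{definition}

So on a ray in a meridian disk the field points backward at the center and forward near the boundary. In between it leans in a direction that makes the angle $m_it$ with the ray, and this direction turns $m_i$ times as we go along $K_i$. The homotopy class is not altered if
\begin{itemize}
\item $a$ is replaced by a continuous function $[0,1]\to[0,\pi]$ with $a(0)=\pi$ and $a=0$ near $1$ (interpolate linearly);
\item a constant is added to the angle $\theta+m_it$ (rotate);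
\item the two summands are multiplied by positive functions on $\{r>0\}$ that equal $1$ near $r=1$, as long as the result extends continuously to a field (interpolate; the summands never vanish simultaneously);
\item $\zeta$ is rescaled by a positive constant.
\end{itemize}

\begin{lemma}\label{lem:rev}
Let the linking numbers be taken with the orientations given by $W$. Then
\begin{align*}
\text{\textup{(i)}}\quad & D(W^m,W)=\sum_i\bigl(sl_W(K_i)-m_i\bigr)+\sum_{i\ne j}lk(K_i,K_j)\quad\text{(ordered pairs)},\\
\text{\textup{(ii)}}\quad & sl_{W^m}(K_i)=2m_i-sl_W(K_i)-2\sum_{j\ne i}lk(K_i,K_j).
\end{align*}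
\end{lemma}

\begin{proof}
After a homotopy the unit section $\sigma$ of $W^\perp$ has the form $\sigma=e^{i\beta_it}$ on $N_i$ with $\beta_i\in\mathbb Z$. Let $\mathrm{fr}_i=lk(K_i,\{\zeta=\mathrm{const}\})$. Then $sl_W(K_i)=\mathrm{fr}_i+\beta_i$. In the frame $(W,\sigma,W\times\sigma)$ the field $W^m$ is the map
\[
v=(\cos a,\ \sin a\,e^{i\psi}),\qquad \psi=\theta+(m_i-\beta_i)t\quad\text{on }N_i,
\]
and $v=e_1$ outside the tubes.

(i) For $0<a_0<\pi$ the value $(\cos a_0,\sin a_0\,e^{i\psi_0})$ is regular. Its preimage in $N_i$ is a curve
\[
r=r_0,\qquad\theta=\psi_0+(\beta_i-m_i)t,
\]
parallel to $K_i$ up to orientation. The orientation relative to $K_i$ is the same for all $i$, since $v$ has the same form in the oriented coordinates $(r,\psi,t)$ of all tubes. Two such curves in $N_i$ with different $\psi_0$ have linking number $\mathrm{fr}_i+\beta_i-m_i=sl_W(K_i)-m_i$. Curves in different tubes have linking number $lk(K_i,K_j)$. Summing, we obtain $H(v)$.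

(ii) We need a section of the plane bundle $v^\perp$. Let $\Lambda=\bigcup K_i$. In $N_i\setminus K_i$ put
\[
f=\cos\psi\,(-\sin a,\ \cos a\,e^{i\psi})-\sin\psi\,(0,\ ie^{i\psi}).
\]
This is a unit section of $v^\perp$. Where $a=0$ it equals $(0,e^{i\psi}e^{-i\psi})=(0,1)$, so we extend it by $(0,1)$ outside the tubes. Where $a=\pi$ it equals $(0,-e^{2i\psi})$, which does not extend over $K_i$, because $\psi$ contains $\theta$. To repair this, let $\ell:S^3\setminus\Lambda\to S^1$ be a map representing $lk(\cdot,\Lambda)$. We can choose it so that
\[
\ell=e^{i(\theta+d_it)}\ \text{ for }0<r\le\tfrac13\text{ in }N_i,\qquad d_i=\mathrm{fr}_i+\sum_{j\ne i}lk(K_i,K_j),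
\]
since $d_i$ is the linking number of $\{\zeta=\mathrm{const}\}$ with $\Lambda$. Rotate $f$ in the oriented plane $v^\perp$ by the angle $2\arg\ell$. At $v=-e_1$ the orientation of $v^\perp$ is opposite to that of $\mathbb C$, so a rotation by $\beta$ multiplies the $\mathbb C$-part by $e^{-i\beta}$. Thus for $r\le\frac13$ the rotated section has $\mathbb C$-part
\[
-e^{2i\psi-2i(\theta+d_it)}=-e^{2i(m_i-\beta_i-d_i)t},
\]
which extends over $K_i$. We have found a global section. Relative to $(\partial_x,\partial_y)$ we must add the winding $\beta_i$ of $\sigma$, so its winding along $K_i$ is $2m_i-\beta_i-2d_i$. Hence $sl_{W^m}(K_i)=\mathrm{fr}_i+2m_i-\beta_i-2d_i$, which is the claim.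
\end{proof}

The next lemma says that reversals lift to reversals under the map $z\mapsto z^2$, with the same twisting.

\begin{lemma}\label{lem:lift}
Let $W=\partial_t$ on $N=\{|\zeta|\le1\}\times S^1$, let $W^m$ be its reversal along the core with twisting $m\in\mathbb Z$, and let $p(z,t)=(z^2,t)$. Then $W^m$ lifts to a field on $\{|z|\le1\}\times S^1$, and the lift is homotopic, relative to a neighborhood of the boundary, to a reversal of $\partial_t$ with the same twisting $m$.
\end{lemma}

\begin{proof}
Near the core $W^m=-\partial_t$, which lifts to $-\partial_t$. For $z\ne0$ the differential of $p$ is multiplication by $2z$ in the normal direction. So $\cos a(|\zeta|)\,\partial_t$ lifts to $\cos a(|z|^2)\,\partial_t$, and $\sin a\,e^{i(\arg\zeta+mt)}$ lifts to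
\[
\frac{\sin a(|z|^2)}{2|z|}\,e^{i(2\arg z+mt-\arg z)}=\frac{\sin a(|z|^2)}{2|z|}\,e^{i(\arg z+mt)},
\]
which vanishes for small $|z|$. The positive factor $1/(2|z|)$ may be changed to $1$ near $|z|=1$, where $\sin a=0$, and near $z=0$. By the remarks after Definition~\ref{def:rev} the result is homotopic to a reversal with twisting $m$.
\end{proof}

\section{Fields that agree near a link}\label{sec:compare}

Two fields that agree near a link and are tangent to it can always be compared by obstruction theory in the complement. The self-linking numbers are the only obstruction that is not concentrated in a ball.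

\begin{lemma}\label{lem:compare}
Let $V,V'$ be fields which coincide on disjoint tubes $N=\bigcup N_i$ around a nonempty link $\Lambda=\bigcup\Lambda_i$ and are tangent to $\Lambda$. If $sl_V(\Lambda_i)=sl_{V'}(\Lambda_i)$ for all $i$, then $V'$ is homotopic, through fields fixed near $\Lambda$, to a field equal to $V$ outside a ball $B\subset S^3\setminus\Lambda$.
\end{lemma}

\begin{proof}
Choose a metric with $|V|=1$ on $N$. Rescaling $V$ and $V'$ by positive functions that equal $1$ on $N$, we may assume $|V|=|V'|=1$; the rescaling of $V$ is undone at the end.

\emph{Frames.} Let $\sigma,\sigma'$ be unit sections of $V^\perp,V'^\perp$. On $N_i$ they differ by a rotation, $\sigma=e^{i\kappa_i}\sigma'$. The map $e^{i\kappa_i}:N_i\to S^1$ is null-homotopic, because its winding number along $\Lambda_i$ is the difference of the self-linking numbers. So $\kappa_i$ lifts to a real function, unique up to $2\pi\mathbb Z$. Rotate $\sigma$ on $N_i$ by $-\chi\kappa_i$, where $\chi$ is a cutoff function supported in $N$ that equals $1$ on smaller tubes $N^-=\bigcup N_i^-$. Now $\sigma=\sigma'$ on $N^-$. Put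
\[
E=(V,\sigma,V\times\sigma),\quad E'=(V',\sigma',V'\times\sigma')=Eg,\quad M=S^3\setminus\operatorname{int}N^-.
\]
Then $g:(M,\partial M)\to(SO(3),1)$ and $V'=E(ge_1)$.

\emph{Lifting $g$ to $S^3$.} Choose arcs $a_i$, $i\ge2$, in $M$ from $\partial N_1^-$ to $\partial N_i^-$ that cross the collars $N_1\setminus N_1^-$ and $N_i\setminus N_i^-$ once each and meet no other $N_j$. Then $g|_{a_i}$ is a loop. If we change the lift $\kappa_i$ by $2\pi$, then $g$ is multiplied along $a_i$ by one full rotation, and the class of the loop in $\pi_1(SO(3))=\mathbb Z/2$ changes; the loops for the other arcs stay the same. So we may assume that all these loops are null-homotopic. The group $H_1(M)$ is generated by meridians in $\partial M$, where $g=1$, so $g_*:\pi_1(M)\to\mathbb Z/2$ is trivial. Hence $g$ lifts to a map $\tilde g:M\to S^3$ into the universal covering group of $SO(3)$, with $\tilde g=1$ on $\partial N_1^-$ and, by the condition on the arcs, on all of $\partial M$.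

\emph{Deforming $\tilde g$.} The manifold $M$ is connected with nonempty boundary, so it has a handle decomposition with one $0$-handle and no $3$-handles. Turned upside down, it shows that $M$ is obtained from a collar of $\partial M$ by attaching $1$-handles, $2$-handles, and a single $3$-handle $B$. Since $\pi_1(S^3)=\pi_2(S^3)=0$, we can deform $\tilde g$ relative to $\partial M$ until it equals $1$ on the collar and on the $1$- and $2$-handles, hence outside $B$. Let $g_\tau$ be the projection of this homotopy to $SO(3)$, extended by $1$ over $N^-$. Then $E(g_\tau e_1)$ is a homotopy from $V'$ to a field equal to $V$ outside $B$, and it is fixed on $N^-$.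
\end{proof}

\section{The smallest case: a double cover}\label{sec:double}

Before the general proof we work out $s=2$. Here $J$ is a single unknot. We may take $J=\{z_2=0\}$, and then $\pi$ is, up to equivalence, the map
\[
(z_1,z_2)\mapsto(z_1,z_2^2)/|(z_1,z_2^2)|,
\]
the only double covering branched along $J$. Let $O$ be an unknot about which $J$ is a closed braid with two strands and one crossing, $e=-1$.

Besides $O$ there is the obvious axis $A=\{z_1=0\}$, about which $J$ is a one-strand braid; its preimage is again $\{z_1=0\}$. Let $W$ be adapted to $\arg z_1$ with $W=\partial_t$ near $J$ in the coordinates $(y,t)$ of Section~\ref{sec:braids}. Its lift $\tilde W$ is of the same kind. We want $V$ to run along $J$ \emph{against} $W$. The map $(z_1,z_2)\mapsto(\bar z_1,\bar z_2)$ preserves the orientation of $S^3$, reverses the direction of $J$, and commutes with $\pi$. Applying it to $O$ and, upstairs, to $\pi^{-1}(O)$ if necessary, we may assume that the positive braid direction of $J$ about $O$ is that of $-\partial_t$. So there is a field $V$ adapted to $O$ with $V=-\partial_t$ near $J$. By Lemma~\ref{lem:sl},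
\[
sl_V(J)=e-n=-3,\qquad sl_W(J)=-1 .
\]
Reverse $W$ along $J$ with twisting $m=-2$. By Lemma~\ref{lem:rev}, the result $W'$ has $sl_{W'}(J)=2m+1=-3$ and $D(W',W)=-1-m=1$. Now $V$ and $W'$ agree near $J$ and have the same self-linking number. By Lemma~\ref{lem:compare} we may assume, after a homotopy of $V$ fixed near $J$, that they agree outside a ball disjoint from $J$. If the ball carries the difference $\delta$, then
\[
0=D(V,W)=\delta+1,\qquad\text{so }\delta=-1,
\]
because $V$ and $W$ are both adapted to unknots.

Upstairs the ball becomes two balls, which carry $2\delta=-2$. The curve $J$ has only \emph{one} preimage $\{z_2=0\}$. There $\tilde W$ has been reversed, by Lemma~\ref{lem:lift} again with twisting $-2$, and $sl_{\tilde W}=-1$, so the reversal still carries $+1$. Hence $h(\pi^{-1}(O))=-2+1=-1$. The page is an annulus, the double cover of a disk with two branch points. So by Section~\ref{sec:unique} (annulus pages) $\pi^{-1}(O)$ is a Hopf link, and by Example~\ref{ex:hopf} it is the negative one. For $e=+1$ the same computation gives $sl_V(J)=-1$, $m=-1$, $\delta=0$ and $h=0$, the positive Hopf link.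

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

If $s=1$, then $J$ is empty, $L$ is the unknot, and $h=\mu=0$. Let $s\ge2$ and $r=s-1$.

\subsection*{Step 1: Euler characteristic}
A page of $O$ meets $J$ transversely in $\sum n_i$ points, and over each of them there are $s-1$ points instead of $s$. So $\chi(F)=s-\sum n_i$ and $\mu(L)=1-s+\sum n_i=\sum_i(n_i-1)$.

\subsection*{Step 2: the auxiliary axis $A$}
Orient each $J_i$ \emph{opposite} to its positive braid direction about $O$; the reason will appear in Step~4. In the standard model of Section~\ref{sec:braids}, with the axis now called $A$, take points $p_1,\dots,p_r\neq0$ with distinct arguments. The curves $\{p_i\}\times S^1$ bound the disjoint disks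
\[
\{xp_i/|p_i|:\ |p_i|\le x<1\}\times S^1\ \cup\ \text{one point of }A,
\]
so they form an unlink. Oriented unlinks with equally many components are isotopic. Hence, after a diffeomorphism of the target isotopic to the identity, there are an unknot $A$ and standard coordinates $(y,t)$ on $S^3\setminus A$ such that $J_i=\{p_i\}\times S^1$ is oriented by $\partial_t$, with all $|p_i|<\rho<1$. No relation between $A$ and $O$ is needed. Let $Q=\{|y|\le\rho\}\times S^1$, and let $W$ be adapted to $A$ with $W=\partial_t$ on $Q$. As tube coordinates of $J_i$ in the convention of Section~\ref{sec:fields} we use $(y-p_i,t)$.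

\subsection*{Step 3: the covering over $Q$}
A curve $\{y_0\}\times S^1$ with $|y_0|=\rho$ bounds a disk that meets $A$ once and misses $J$, so its monodromy is trivial. Since
\[
\pi_1(Q\setminus J)=\pi_1(\{|y|\le\rho\}\setminus\{p_1,\dots,p_r\})\times\mathbb Z
\]
and the factor $\mathbb Z$ acts trivially, $\pi^{-1}(Q)=\tilde D\times S^1$ and $\pi=f\times\mathrm{id}$ there, where $f:\tilde D\to\{|y|\le\rho\}$ is a simple branched covering with branch points $p_1,\dots,p_r$. The complement of $Q$ is a solid torus around $A$ with meridian $\{y_0\}\times S^1$. So by van Kampen $\pi_1(\{|y|\le\rho\}\setminus\{p_i\})\to\pi_1(S^3\setminus J)$ is an isomorphism. Since the covering is connected, so is $\tilde D$. Over each $p_i$ there are $s-1$ points, so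
\[
\chi(\tilde D)=s-r=1,
\]
and $\tilde D$ is a disk. Its boundary is connected. Therefore $\pi^{-1}(S^3\setminus\operatorname{int}Q)$ is a single solid torus with core $\tilde A=\pi^{-1}(A)$, and $t\circ\pi$ is an open book with binding $\tilde A$ and disk pages. In particular $\tilde A$ is an unknot. The field $W$ lifts to a field $\tilde W$, which equals $\partial_t$ on $\tilde D\times S^1$ and is adapted to $t\circ\pi$.

The preimage of $J_i$ consists of $s-1$ curves $\{q\}\times S^1$: one branch curve $C_i$ and $s-2$ unbranched ones. Each is a one-strand closed braid about $\tilde A$, so it has $sl_{\tilde W}=-1$ by Lemma~\ref{lem:sl}. Any two of them have linking number $0$: move one of them, off the other, to $\partial\tilde D\times S^1$, where it bounds a lift of a meridian disk of $S^3\setminus\operatorname{int}Q$, disjoint from $\operatorname{int}\tilde D\times S^1$. In the same way $sl_W(J_i)=-1$ and $lk(J_i,J_j)=0$ downstairs.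

\subsection*{Step 4: the field $V$}
By Step 2, $-\partial_t$ is the positive braid direction about $O$ along $J_i$. So $d\varphi_O(-\partial_t)>0$ near $J$, and there is a field $V$ adapted to the disk open book $\varphi_O$ of $O$ with $V=-\partial_t$ near $J$. Near $C_i$, where $\pi$ is $(z,t)\mapsto(z^2,t)$ in the coordinates $(y-p_i,t)$ of the target, it lifts to $-\partial_t$. So $V$ lifts to a field $\tilde V$ adapted to $\varphi_O\circ\pi$, whose binding is $\pi^{-1}(O)=L$. Hence
\[
h(L)=D(\tilde V,\tilde W)\qquad\text{and}\qquad D(V,W)=0,
\]
the former because $\tilde A$ is an unknot, the latter because $O$ and $A$ are.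

It remains to compare $V$ with $W$ relative to $J$. By Lemma~\ref{lem:sl}, $sl_V(J_i)=e_i-n_i$, whereas $sl_W(J_i)=-1$. A reversal of $W$ can adjust this number, and it also reverses the direction along $J_i$; this is why $V$ was made to point opposite to $W$.

\subsection*{Step 5: comparison downstairs}
By Section~\ref{sec:braids}, $e_i-n_i$ is odd, so $m_i=\frac12(e_i-n_i-1)$ is an integer. Let $W'=W^m$ be the reversal of $W$ along $J_1,\dots,J_r$ with twisting $m=(m_1,\dots,m_r)$, in small tubes inside $Q$ with coordinate $\zeta$ a positive multiple of $y-p_i$. By Lemma~\ref{lem:rev}(ii),
\[
sl_{W'}(J_i)=2m_i+1=sl_V(J_i),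
\]
and $W'=-\partial_t=V$ near $J$. By Lemma~\ref{lem:compare}, $V$ is homotopic, through fields fixed near $J$, to a field $V''$ that equals $W'$ outside a ball $B$ disjoint from $J$. Put $\delta=D(V'',W')$. By Lemma~\ref{lem:rev}(i),
\begin{equation}\label{eq:down}
0=D(V,W)=\delta+\sum_i(-1-m_i).
\end{equation}

\subsection*{Step 6: lifting}
The homotopy from $V$ to $V''$ is fixed near $J$, so it lifts, and $\tilde V$ is homotopic to the lift $\tilde V''$. The preimage of $B$ consists of $s$ balls, each mapped diffeomorphically and with preserved orientation. So $D(\tilde V'',\tilde W')=s\delta$ by Lemma~\ref{lem:D}(ii), where $\tilde W'$ is the lift of $W'$. Up to homotopy, $\tilde W'$ is a reversal of $\tilde W$ along \emph{all} preimage curves of the $J_i$, with the same integers $m_i$: along the unbranched curves because $\pi$ is a diffeomorphism near them, and along $C_i$ by Lemma~\ref{lem:lift}. There are $s-1$ such curves for each $i$, all with self-linking number $-1$ and pairwise linking number $0$. So Lemma~\ref{lem:rev}(i) gives $D(\tilde W',\tilde W)=(s-1)\sum_i(-1-m_i)$. With \eqref{eq:down},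
\[
h(L)=s\delta+(s-1)\sum_i(-1-m_i)=\sum_i(1+m_i)=\tfrac12\sum_i(e_i-n_i+1).
\]

\subsection*{Step 7: the bound}
Bennequin's inequality \cite{Bennequin} says that a closed $n$-braid of exponent sum $e$ that represents the unknot satisfies $e\le n-1$. Applied to $J_i$ and to its mirror image, which has exponent sum $-e_i$, it gives $|e_i|\le n_i-1$. Hence $-\sum(n_i-1)\le h(L)\le0$. \qed

\begin{remark}
Here is where the hypotheses enter. That $J$ is an unlink provides the axis $A$, with $sl=-1$ and vanishing linking numbers both downstairs and upstairs. Simplicity gives exactly $s-1$ preimages of each $J_i$, and local degree $2$ along the branch curve. The number $s-1$ of components makes $\tilde D$ a disk.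
\end{remark}

\section{Proof of Theorem~\ref{thm:Aprime}}\label{sec:proofAprime}

The braid index condition determines each link $O\cup J_i$, and this link determines $e_i$.

Suppose that $O\cup J$, with some orientation of $J$, has braid index $s$. It has $s$ components, so it is the closure of an $s$-braid with one strand per component. Then $O\cup J_i$ is the closure of a pure $2$-braid. Such a braid is determined by the linking number of its two components. This number is $lk(O,J_i)=\varepsilon_in_i$, since $J_i$ is a closed $n_i$-braid about $O$. Write $n=n_i$, $\varepsilon=\varepsilon_i$. For comparison take $O=\{z_1=0\}$ and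
\begin{equation}\label{eq:model}
K_{n,\varepsilon}=\bigl\{\tfrac1{\sqrt2}(e^{i\varepsilon nt},e^{it}):\ t\in\mathbb R/2\pi\mathbb Z\bigr\}.
\end{equation}
With respect to the axis $\{z_2=0\}$ and the parameter $\arg z_2=t$ the link $O\cup K_{n,\varepsilon}$ is also a closed pure $2$-braid, and its linking number is $\varepsilon n$ by \eqref{eq:star}. Since the two strands of a $2$-braid can be interchanged by conjugation, $O\cup J_i$ is isotopic to $O\cup K_{n,\varepsilon}$ with $O$ corresponding to $O$.

\emph{The exponent sum of a connected closed $n$-braid $K$ about $O$ is determined by the link $O\cup K$ with its component $O$.} To see this, consider the $n$-fold cyclic covering of $S^3$ branched along $O$. It is again $S^3$, and it replaces the parameter $t$ of the standard model by $t/n$. The preimage of $K$ is the closure of the $n$-th power of the given braid. This power is pure, since the permutation of $K$ is an $n$-cycle. By \eqref{eq:star} its components $\tilde K_1,\dots,\tilde K_n$, oriented as lifts of $K$, satisfy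
\[
\sum_{a<b}lk(\tilde K_a,\tilde K_b)=\tfrac12ne .
\]
The left side depends only on the link, and it does not change if $K$ is reversed.

So we may compute $e_i$ from $K_{n,\varepsilon}$. Let $\phi=\arg z_1$ be the parameter of the standard model for $O$. Then $K_{n,\varepsilon}$ has the strands
\[
y_j=\tfrac1{\sqrt2}e^{i(\varepsilon\phi+2\pi j)/n},\qquad j=0,\dots,n-1,
\]
which turn rigidly about $0$ through the angle $2\pi\varepsilon/n$. Each of the $\binom n2$ differences turns through $2\pi\varepsilon/n$, so $\prod_{a<b}(y_a-y_b)^2$ has winding number $2\binom n2\varepsilon/n=\varepsilon(n-1)$. Thus $e_i=\varepsilon_i(n_i-1)$. Then $\frac12(e_i-n_i+1)$ is $0$ if $\varepsilon_i=1$ and $-(n_i-1)$ if $\varepsilon_i=-1$, and the formula of Theorem~\ref{thm:A}, which was proved without Bennequin's inequality, gives the claim. \qed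

\section{Hopf fibers: proof of Theorem~\ref{thm:B}}\label{sec:proofB}

\subsection*{The open book}
Let $W=iz$. Choose distinct points $a_1,\dots,a_k,b_1,\dots,b_l\in\mathbb{CP}^1$ with fixed homogeneous coordinates, put $\ell_c(z)=c_1z_2-c_2z_1$ for $c=[c_1:c_2]$, and let
\[
\Phi=\prod_i\ell_{a_i}\prod_j\overline{\ell_{b_j}},\qquad\varphi=\arg\Phi:S^3\setminus L_{k,l}\to S^1.
\]
Here $L_{k,l}$ is the union of the fibers over the $a_i$, oriented by $W$, and over the $b_j$, reversed. Since $\Phi(e^{i\tau}z)=e^{i(k-l)\tau}\Phi(z)$, we have $d\varphi(W)=k-l>0$. The flow of $W/(k-l)$ preserves $L_{k,l}$ and permutes the levels of $\varphi$, so $\varphi$ is a fibration. (This is where $k>l$ is used; for $k=l$ the field $W$ is tangent to the levels.)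

Near a component over $c$ use a holomorphic coordinate $w$ on $\mathbb{CP}^1$ centered at $c$, a local section $w\mapsto s(w)\in S^3$ of the Hopf fibration, and the coordinates $(w,t)\mapsto e^{it}s(w)$. They are oriented, $W=\partial_t$, and $\ell_c(s(w))$ is $w$ times a nonvanishing smooth function. So $\varphi=(k-l)t\pm\arg w+g(w)$ with $g$ smooth and real, where the sign is $+$ for $c=a_i$ and $-$ for $c=b_j$. Replace $w$ by $\zeta=we^{\pm ig(w)}=re^{i\theta}$, which is an orientation-preserving local diffeomorphism at $0$. In the oriented coordinates $(\zeta,t)$,
\begin{equation}\label{eq:local}
W=\partial_t,\qquad\varphi=(k-l)t\pm\theta.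
\end{equation}
For $a_i$ put $\theta'=(k-l)t+\theta$, $t'=t$; for $b_j$ put $\theta'=(k-l)t-\theta$, $t'=-t$. In both cases $(re^{i\theta'},t')$ are oriented coordinates, $\partial_{t'}$ orients the component as in $L_{k,l}$, and $\varphi=\theta'$. So $\varphi$ is an open book with oriented binding $L_{k,l}$, and $L_{k,l}$ is fibered. A fiber of $\varphi$ meets each Hopf circle off $L_{k,l}$ in $k-l$ points. So for $k=l+1$ the interior of the page is diffeomorphic to $\mathbb{CP}^1$ minus $2l+1$ points; the page of $L_{4,3}$ is a sphere with seven holes.

\subsection*{An adapted field}
The field $W$ is transverse to the pages, but it runs the wrong way along the reversed components. We reverse it there. Near the reversed components put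
\[
V=\cos a(r)\,\partial_t-\sin a(r)\,ie^{i\theta},\qquad a(r)=\max(\pi-Br,0),
\]
and $V=W$ elsewhere, where $B>k-l$ is so large that the tubes $r\le\pi/B$ lie in the interiors of disjoint coordinate tubes. Along a reversed component $V=-\partial_t$ is positively tangent to $L_{k,l}$. For $r>0$ we have $ie^{i\theta}=\frac1r\partial_\theta$, so by \eqref{eq:local}
\[
d\varphi(V)=(k-l)\cos a+\frac{\sin a}r .
\]
This is positive. If $\cos a\ge0$, it is clear. If $\cos a<0$, then $a=\pi-Br$ with $0<Br<\pi/2$, and the claim is $\tan(Br)>(k-l)r$, which holds since $\tan(Br)\ge Br>(k-l)r$. Elsewhere $d\varphi(W)>0$, and $W$ is positively tangent to the fibers over the $a_i$. So $V$ is adapted to $\varphi$.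

\subsection*{Computation of $h$}
Since $-ie^{i\theta}=e^{i(\theta-\pi/2)}$, the remarks after Definition~\ref{def:rev} show that $V$ is homotopic to the reversal of $W$ along the $l$ reversed fibers, oriented by $W$, with twisting $m=0$. These fibers have $sl_W=-1$ (Section~\ref{sec:braids}) and pairwise linking number $1$. As $W$ represents $V_U$, Lemma~\ref{lem:rev}(i) gives
\[
h(L_{k,l})=D(V,W)=l\cdot(-1)+l(l-1)=l(l-2).
\]
For $k>l\ge3$ this is positive, so $L_{k,l}$ is not presentable by Theorem~\ref{thm:A}. \qed

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
By Theorem~\ref{thm:B}, $h(L_{4,3})=3>0$. Every link as in the Question has $h\le0$ by Theorem~\ref{thm:Aprime}, and every presentable link has $h\le0$ by Theorem~\ref{thm:A}. Both statements hold for every $s$, every covering and every orientation of $J$.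
\end{proof}

For $l\le2$ the value $l(l-2)\in\{0,-1\}$ is not positive; it takes three reversed fibers for the pairwise linking to win.

\section{The range of \texorpdfstring{$h$}{h}, and knots}\label{sec:complements}

\begin{proposition}
For all integers $0\le\lambda\le\mu$ there is a link $L$ as in the Question, with $s=3$, such that $\mu(L)=\mu$ and $h(L)=-\lambda$.
\end{proposition}

So $-\mu\le h\le0$ is the exact range, both for presentable links and under the additional condition on the braid index.

\begin{proof}
Let $p=\mu-\lambda+1\ge1$ and $q=\lambda+1\ge1$. In $S^3\setminus O=\operatorname{int}D^2\times S^1$ let $J_1$ be the closed braid of $p$ points equally spaced on a small circle in the half disk $\operatorname{Re}y<0$ and turning rigidly through $2\pi/p$. Let $J_2$ be the closed braid of $q$ such points in $\operatorname{Re}y>0$ turning through $-2\pi/q$. By the computation in Section~\ref{sec:proofAprime}, $e_1=p-1$ and $e_2=-(q-1)$. Moving the center of each circle separately to $0$, we see that $O\cup J_1$ and $O\cup J_2$, with $J_1$ oriented in the braid direction about $O$ and $J_2$ opposite to it, are isotopic to $O\cup K_{p,+1}$ and $O\cup K_{q,-1}$ from \eqref{eq:model}. These are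 the closures of the $2$-braids $\sigma_1^{2p}$ and $\sigma_1^{-2q}$. In particular $J_1$ and $J_2$ are unknots.

The sphere $\{\operatorname{Re}z_2=0\}$ separates $J_1$ from $J_2$, so $J_1\cup J_2$ is an unlink. The sphere meets $O=\{z_1=0\}$ in the two points $(0,\pm i)$ and exhibits $O\cup J_1\cup J_2$ as the connected sum along $O$ of $O\cup J_1$ and $O\cup J_2$. So $O\cup J_1\cup J_2$ is the closure of the $3$-braid $\sigma_1^{2p}\sigma_2^{-2q}$, in which $O$ is the middle strand. Having three components, it has braid index $3$.

The group of the unlink is free on two meridians. Send them to the transpositions $(12)$ and $(23)$. In the resulting simple $3$-sheeted covering, Step~3 of Section~\ref{sec:proofA} applies: $\tilde D$ is connected because the two transpositions generate a transitive group, and $\chi(\tilde D)=3-2=1$. So the total space is the union of $\tilde D\times S^1$, with $\tilde D$ a disk, and a solid torus with meridian $\{\mathrm{point}\}\times S^1$, which is $S^3$. By Theorem~\ref{thm:A}, $\mu(L)=p+q-2=\mu$ and $h(L)=\frac12\bigl(0+(-(q-1)-q+1)\bigr)=1-q=-\lambda$.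
\end{proof}

\begin{proposition}
There are infinitely many fibered knots that are not presentable.
\end{proposition}

\begin{proof}
We use three classical results. Plumbing a Hopf band onto a fiber surface gives a fiber surface \cite{Stallings}. The contact structure supported by an open book is unique up to isotopy, and positive Hopf plumbing does not change it up to isomorphism \cite{Giroux,Torisu}.

Let $l\ge3$. The link $L_{l+1,l}$ has $2l+1$ components. Plumb $2l$ positive Hopf bands successively onto its fiber, each along an arc joining two different boundary components. Each step attaches a $1$-handle at the end points of the arc and so lowers the number of components by one. The result is a fibered knot $K_l$.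

The Reeb field of a contact form compatible with an open book is adapted to the open book in the sense of Section~\ref{sec:h}. Fields positively transverse to the same cooriented contact structure are homotopic, by convexity. Since orientation-preserving diffeomorphisms do not change homotopy classes of fields (Section~\ref{sec:h}), $h(K_l)=h(L_{l+1,l})=l(l-2)>0$. So $K_l$ is not presentable by Theorem~\ref{thm:A}. The values $l(l-2)$, $l\ge3$, are pairwise distinct, hence so are the knots $K_l$.
\end{proof}

\section{Uniqueness of open books: proof of Proposition~\ref{prop:unique}}\label{sec:unique}

The fibers of $\varphi$ and $\varphi'$ have the same fundamental group, namely the kernel of $lk(\cdot,L)$. From this we match the fibers and their monodromies. The point that needs care is the behavior at the boundary, which must be controlled in order to extend the resulting diffeomorphism over the tubes of $L$.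

\subsection*{Setup}
Let $X=S^3\setminus L$. Positive meridians generate $H_1(X)$, so $\varphi_*$ and $\varphi'_*$ both equal $u=lk(\cdot,L):\pi_1(X)\to\mathbb Z$. Let $N=\ker u$. Let $M,M'$ be the complements of open tubes for $\varphi,\varphi'$, slightly smaller than the domains of the coordinates $(re^{i\theta},t)$ in the definition, and $F,F'$ the compact fibers of $M,M'$. Since $u$ is onto, the fibers are connected, and $\pi_1(F)=N=\pi_1(F')$. Choose a vector field on $M$ with $d\varphi=1$ that equals $\partial_\theta$ near $\partial M$. Its first return map $g:F\to F$, the \emph{monodromy}, is the identity near $\partial F$, and $M$ is the mapping torus of $g$. On each boundary torus of $M$ the curve $\{t=\mathrm{const}\}$ is a meridian of $L$. Let $g'$ be the monodromy of $\varphi'$.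

\emph{Extension over the tubes.} Let $\Phi:M\to M'$ be an orientation-preserving diffeomorphism with $\varphi'\Phi=\varphi$ that maps meridian classes to meridian classes on $\partial M$. We claim that, after a change near $\partial M$, it extends to an isomorphism of the open books. In the tube coordinates, $\Phi$ is $(\theta,t)\mapsto(\theta,t+\rho(\theta,t))$ on a boundary torus. Since $\Phi$ preserves $\theta$ and the orientation, it preserves the direction of increasing $t$ on the curves $\{\theta=\mathrm{const}\}$, so $1+\partial_t\rho>0$. Since the classes of both coordinate curves are preserved, $\rho$ is real-valued. Make $\Phi$ a product in a collar, keeping $\varphi'\Phi=\varphi$, and extend it over the tube by $(r,\theta,t)\mapsto(r,\theta,t+\chi(r)\rho)$, where $\chi=0$ near $r=0$ and $\chi=1$ near the boundary, $0\le\chi\le1$. This is a diffeomorphism, since $1+\chi\,\partial_t\rho>0$. It preserves the orientations of the bindings.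

In particular, if $f:F\to F'$ is an orientation-preserving diffeomorphism and $fgf^{-1}$ is isotopic to $g'$ \emph{relative to the boundary}, then the induced diffeomorphism of mapping tori preserves the classes of the curves $\{t=\mathrm{const}\}$ on the boundary, and the open books are isomorphic.

\subsection*{Disk pages}
If $F$ is a disk, the monodromy is isotopic to the identity relative to $\partial F$. So any two open books with disk pages are isomorphic, whether or not they have the same binding. This proves the last statement. If $N=1$, both $F$ and $F'$ are disks, and the first statement follows.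

\subsection*{Annulus pages}
If $N\cong\mathbb Z$, both fibers are annuli, and the monodromy is isotopic relative to the boundary to a power $\tau^k$ of a Dehn twist. The mapping torus of $\tau^k$ has first homology $\mathbb Z^2$, generated by the core $c$ of the annulus and the boundary curve $m=\{t=\mathrm{const}\}$ on one torus; the corresponding curve on the other torus is $m\pm kc$. Filling in the tubes kills both curves, so the result has $H_1=\mathbb Z/k$. Since it is $S^3$, $k=\pm1$. The open books $\arg(z_1z_2)$ and $\arg(z_1\bar z_2)$ of Example~\ref{ex:hopf} have annulus pages. Their bindings have linking numbers $+1$ and $-1$, so they are not isomorphic, and they realize $k=1$ and $k=-1$ in some order. Hence every open book of $S^3$ with annulus pages is isomorphic to one of these two, and the linking number of the two components of $L$ tells which one. So $\varphi$ and $\varphi'$ are isomorphic, by a diffeomorphism that maps $L$ to $L$.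

\subsection*{The case $\chi(F)<0$: matching the fibers}
In the remaining case $N$ is a nonabelian free group, and $F,F'$ both have negative Euler characteristic. For each component $L_i$ let $P_i\subset\pi_1(X)$ be a peripheral subgroup, $m_i\in P_i$ the positive meridian, $u(m_i)=1$, and $\lambda_i\in P_i$ the class of the curve on the peripheral torus that is parallel to $L_i$ and has $u=0$. The surface $F$ meets the $i$-th boundary torus in the single curve $\{\theta=\mathrm{const}\}$, which represents $\lambda_i$; likewise $F'$. Since $\pi_1(X)=N\langle m_i\rangle$ and $m_i$ commutes with $\lambda_i$, all $\pi_1(X)$-conjugates of $\lambda_i$ are conjugate in $N$. So the identification $\pi_1(F)=N=\pi_1(F')$ matches the conjugacy classes of the oriented boundary curves. In particular $F$ and $F'$ have the same rank of $\pi_1$ and the same number of boundary components, so they are diffeomorphic.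

We use the Dehn--Nielsen--Baer theorem for surfaces with boundary and negative Euler characteristic \cite[Thm.~8.8]{FarbMargalit}: the extended mapping class group, with boundary components treated as punctures, maps isomorphically onto the group of outer automorphisms of the fundamental group that preserve the set of peripheral classes. It yields two facts.
\begin{itemize}
\item The identity of $N$ is induced, up to inner automorphisms, by a diffeomorphism $f:F\to F'$. Distinct boundary curves are not freely homotopic, with any orientations, and a nontrivial element of a free group is not conjugate to its inverse. So $f$ maps the $i$-th oriented boundary curve to the $i$-th one, and hence it preserves orientation.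
\item The diffeomorphisms $fgf^{-1}$ and $g'$ are isotopic, with the boundary free to move. Indeed both induce on $N$ the outer automorphism given by conjugation by elements of $\pi_1(X)$ with the same $u$-value $\pm1$.
\end{itemize}
Hence $f$ extends to an orientation-preserving diffeomorphism $\Phi:M\to M'$ with $\varphi'\Phi=\varphi$. Because the isotopy may move the boundary, we do not know yet that $\Phi$ preserves meridians.

\subsection*{The case $\chi(F)<0$: meridians}
View $\Phi_*$ as an automorphism of $\pi_1(X)$, normalized by an inner automorphism so that $\Phi_*|_N=\mathrm{id}$. For $x\in\pi_1(X)$ and $n\in N$,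
\[
\Phi_*(x)\,n\,\Phi_*(x)^{-1}=\Phi_*(xnx^{-1})=xnx^{-1}.
\]
Since $u\circ\Phi_*=u$, the element $x^{-1}\Phi_*(x)$ lies in $N$, and it centralizes the nonabelian free group $N$. So it is trivial, and $\Phi_*=\mathrm{id}$.

Consider one boundary torus and drop the index. The map $\Phi|_\partial$ induces $\lambda\mapsto\lambda$, $m\mapsto m\lambda^k$ on $P$ for some $k\in\mathbb Z$. We claim $k=0$. There is $\gamma\in\pi_1(X)$ with $\Phi_*(x)=\gamma\,(\Phi|_\partial)_*(x)\,\gamma^{-1}$ for $x\in P$, that is, $\gamma^{-1}x\gamma=(\Phi|_\partial)_*(x)$. Taking $x=\lambda$, we see that $\gamma$ commutes with $\lambda$. Write $\gamma=nm^j$ with $n\in N$. Since $m$ commutes with $\lambda$, so does $n$. Taking $x=m$, we get $m^{-j}n^{-1}mn\,m^j=m\lambda^k$, hence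
\[
n^{-1}mn=m\lambda^k .
\]
The centralizer of $\lambda\ne1$ in the free group $N$ is an infinite cyclic group $\langle c\rangle$ with $\lambda=c^d$, $d\ne0$. Conjugation by $m$ preserves this centralizer and fixes $c^d$, so it fixes $c$. Hence $m$ commutes with $n\in\langle c\rangle$, so $\lambda^k=1$ and $k=0$.

So $\Phi$ preserves meridian classes, and it extends over the tubes to the desired $\Psi$. It maps $\lambda_i$ to $\lambda_i$, so it preserves the orientation of $L$. \qed

\begin{thebibliography}{9}

\bibitem{Bennequin}
Bennequin, \emph{Entrelacements et \'equations de Pfaff}, Ast\'erisque 107--108, 1983.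

\bibitem{FarbMargalit}
Farb and Margalit, \emph{A Primer on Mapping Class Groups}.

\bibitem{Giroux}
Giroux, Proc. ICM 2002.

\bibitem{source}
\emph{Real algebraic links in $S^3$ and simple branched covers},
\url{http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/2129-02.pdf}.

\bibitem{Stallings}
Stallings, Proc. Symp. Pure Math. 32, 1978.

\bibitem{Torisu}
Torisu, IMRN 2000.

\end{thebibliography}

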